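# Continuous Cross Sections in the Bohr Topology and Products of $p$-adic Integers

## 1. Choosing rational representatives of $\mathbf Q/\mathbf Z$

Every class in $\mathbf Q/\mathbf Z$ has infinitely many rational representatives. Can we choose one representative for each class so that the choice is continuous? The answer depends on the topologies. Here both groups carry the topology given by all their characters.

Write $\mathbf T=\mathbf R/\mathbf Z$, written additively, let $\|t\|$ be the distance from $t$ to $0$ in $\mathbf T$, and put $e(t)=e^{2\pi i t}$. For an abelian group $G$ let $\hat G=\operatorname{Hom}(G,\mathbf T)$ be its group of characters, with no continuity imposed.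

**Definition.** The *Bohr topology* of $G$ is the initial topology for all $\chi\in\hat G$. We write $G^\#$ for $G$ with this topology.

A basic neighborhood of $0$ is thus given by finitely many characters $\psi_1,\dots,\psi_m\in\hat G$ and a $\delta>0$; it is the set $\{x:\|\psi_i(x)\|<\delta,\ 1\le i\le m\}$. For example, if $G$ is a vector space over $\mathbf F_p$, all characters take values in $\frac1p\mathbf Z/\mathbf Z$, so for small $\delta$ this set is a subspace of codimension at most $m$. We use the following facts.

- A map $f$ into $G^\#$ is continuous if and only if $\chi\circ f$ is continuous for every $\chi\in\hat G$. This is the definition of an initial topology.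
- Every homomorphism $G_1\to G_2$ is continuous as a map $G_1^\#\to G_2^\#$, because a character of $G_2$ composed with it is a character of $G_1$. Translations are homeomorphisms of $G^\#$.
- $(G_1\times G_2)^\#=G_1^\#\times G_2^\#$, because each character of $G_1\times G_2$ has the form $(g_1,g_2)\mapsto\chi_1(g_1)+\chi_2(g_2)$.
- Since $\mathbf T$ is divisible, a character of a subgroup of $G$ extends to $G$. In particular, characters separate the points of $G$.

**Definition.** The *divisible hull* $D$ of an abelian group $H$ is the divisible group containing $H$ in which every nonzero element has a nonzero multiple lying in $H$. Let $\varphi:D\to D/H$ be the natural map. A *cross section* is a map $\Gamma:D/H\to D$ with $\varphi\circ\Gamma=\mathrm{id}$. The group $H$ is a *ccs-group* if some cross section is continuous as a map $(D/H)^\#\to D^\#$. Following Comfort, Hernández and Trigos-Arrieta, the class of ccs-groups is written $\mathbf{ACCS}(\#)$.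

The quotient $D/H$ is always a torsion group. If $H$ is torsion-free, so is $D$: a nonzero torsion element would have a nonzero torsion multiple in $H$. For $H=\mathbf Z$ we get $D=\mathbf Q$; for $H=\mathbf Z_p$, the $p$-adic integers, we get the field $\mathbf Q_p$, with $\mathbf Q_p/\mathbf Z_p\cong\mathbf Z(p^\infty)$, the $p$-primary part of $\mathbf Q/\mathbf Z$. A cross section is only a map of sets. When $D$ is torsion-free and $D/H\neq0$ it cannot be a homomorphism, since a homomorphism from a torsion group to $D$ is zero.

**The representative in $[0,1)$ is not continuous.** Let $s_0(x)\in[0,1)$ be the usual representative of $x\in\mathbf Q/\mathbf Z$, and let $\chi(q)=\frac q2+\mathbf Z$, a character of $\mathbf Q$. If $s_0$ were continuous at $0$, there would be a basic neighborhood $U$ of $0$, given by $\psi_1,\dots,\psi_m$ and $\delta$, with $\|\chi(s_0(x))\|<\frac14$ on $U$. Cut $\mathbf T^m$ into finitely many boxes of side less than $\delta$. Since $\mathbf Q/\mathbf Z$ is infinite, two distinct elements have their images $(\psi_1,\dots,\psi_m)$ in the same box, and their difference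 is a nonzero $x\in U$. Also $-x\in U$, and $s_0(x)+s_0(-x)=1$. Hence $\frac12=\|\chi(1)\|\le\|\chi(s_0(x))\|+\|\chi(s_0(-x))\|<\frac12$, a contradiction.

The trouble comes from cutting the circle at a rational point. So we cut elsewhere.

**Proposition 1.** There is a cross section $\sigma:\mathbf Q/\mathbf Z\to\mathbf Q$ that is continuous for the Bohr topologies and has $\sigma(0)=0$. So $\mathbf Z$ is a ccs-group.

*Proof.* Fix an irrational $a\in(0,1)$ and let $\sigma(x)$ be the representative of $x$ in the open interval $(-a,1-a)$. It exists and is unique: the half-open interval $[-a,1-a)$ contains exactly one representative, and this rational number is not $-a$. Also $\sigma(0)=0$.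

Away from the class of $-a$, which is not in $\mathbf Q/\mathbf Z$, taking the representative in $(-a,1-a)$ is continuous from $\mathbf R/\mathbf Z$ to $\mathbf R$. So $\sigma:\mathbf Q/\mathbf Z\to\mathbf R$ is continuous for the topology induced from $\mathbf R/\mathbf Z$. The inclusion $\mathbf Q/\mathbf Z\to\mathbf T$ is a character, so that topology is coarser than the Bohr topology, and $\sigma:(\mathbf Q/\mathbf Z)^\#\to\mathbf R$ is continuous.

Now let $\chi\in\hat{\mathbf Q}$ be any character, and choose $\theta\in\mathbf R$ with $\chi(1)=\theta+\mathbf Z$. The character $\chi'(q)=\chi(q)-(\theta q+\mathbf Z)$ of $\mathbf Q$ vanishes at $1$, hence on $\mathbf Z$, so it factors through a character $\bar\chi'$ of $\mathbf Q/\mathbf Z$. Therefore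
$$\chi(\sigma(x))=(\theta\sigma(x)+\mathbf Z)+\bar\chi'(x).$$
The first term is continuous on $(\mathbf Q/\mathbf Z)^\#$ because $\sigma$ is continuous into $\mathbf R$, the second because it is a character. As $\chi$ was arbitrary, $\sigma$ is Bohr continuous. $\square$

## 2. Finitely many elements generating every $H/pH$

We now transport $\sigma$ to other groups. For a torsion-free $H$ with divisible hull $D$, write $X=D/H$ and $X[p]=\{x\in X:px=0\}$. Multiplication by $p$ is an automorphism of $D$. It carries $p^{-1}H=\{d\in D:pd\in H\}$ onto $H$ and $H$ onto $pH$, so it induces an isomorphism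
$$X[p]=p^{-1}H/H\;\cong\;H/pH,\qquad \tfrac hp+H\longmapsto h+pH. \tag{2.1}$$

**Proposition 2.** If $H$ is torsion-free and there are $h_1,\dots,h_N\in H$ whose images generate $H/pH$ for every prime $p$, then $H$ is ccs.

*Proof.* We realize $X$ as a retract of $(\mathbf Q/\mathbf Z)^N$ and apply $\sigma$ in each coordinate.

**Step 1. The map from $(\mathbf Q/\mathbf Z)^N$ to $X$.** Let $j:\mathbf Q^N\to D$ be the $\mathbf Q$-linear map with $e_i\mapsto h_i$. It sends $\mathbf Z^N$ into $H$, so it induces $\bar j:(\mathbf Q/\mathbf Z)^N\to X$ with $\varphi\circ j=\bar j\circ\pi$, where $\pi:\mathbf Q^N\to(\mathbf Q/\mathbf Z)^N$ is the projection.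

**Step 2. A right inverse of $\bar j$.** For each $p$ choose $I_p\subseteq\{1,\dots,N\}$ such that $(h_i+pH)_{i\in I_p}$ is a basis of $H/pH$. Let $X_p$ be the $p$-primary part of $X$, and let $\bar j_p:\mathbf Z(p^\infty)^{I_p}\to X_p$ be the restriction of $\bar j$. It sends the class of $e_i/p$ to $h_i/p+H$. By (2.1) these elements, for $i\in I_p$, form a basis of $X[p]=X_p[p]$. So $\bar j_p$ maps the elements of order dividing $p$ isomorphically onto $X_p[p]$.

The map $\bar j_p$ is injective, since a nonzero kernel in a $p$-group would contain an element of order $p$. Its image is divisible, hence a direct summand of $X_p$, and contains $X_p[p]$. A complement is a $p$-group without elements of order $p$, so it is $0$. Thus $\bar j_p$ is an isomorphism.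

As $X$ is torsion, $X=\bigoplus_pX_p$, and the maps $\bar j_p^{-1}$ combine to a homomorphism $\iota:X\to\bigoplus_p\mathbf Z(p^\infty)^N=(\mathbf Q/\mathbf Z)^N$ with $\bar j\circ\iota=\mathrm{id}_X$.

**Step 3. The cross section.** Let $\sigma^N:(\mathbf Q/\mathbf Z)^N\to\mathbf Q^N$ be $\sigma$ in each coordinate. It is Bohr continuous because the Bohr topology of a finite product is the product topology. Put $\Gamma=j\circ\sigma^N\circ\iota$. The maps $j$ and $\iota$ are homomorphisms, so $\Gamma$ is Bohr continuous. Finally $\varphi\Gamma(x)=\bar j\,\pi\,\sigma^N\iota(x)=\bar j\,\iota(x)=x$. $\square$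

**Corollary 3.** If $n_p\le N$ for all $p$, then $\prod_p\mathbf Z_p^{n_p}$ is ccs.

*Proof.* Put $H=\prod_p\mathbf Z_p^{n_p}$, a torsion-free group. A prime $q\ne p$ is invertible on $\mathbf Z_p$ and $\mathbf Z_p/p\mathbf Z_p\cong\mathbf F_p$, so
$$pH=p\,\mathbf Z_p^{n_p}\times\prod_{q\neq p}\mathbf Z_q^{n_q},\qquad H/pH\cong\mathbf F_p^{n_p}. \tag{2.2}$$
Let $h_i\in H$ have as $p$-component the $i$-th standard basis vector of $\mathbf Z_p^{n_p}$ if $i\le n_p$, and $0$ otherwise. Then $h_1,\dots,h_N$ generate every $H/pH$, and Proposition 2 applies. $\square$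

The bounded case also follows from two facts: $\mathbf{ACCS}(\#)$ is closed under finite products, and each $\prod_{p\in\pi}\mathbf Z_p$, with $\pi$ a set of primes, is ccs.

## 3. Unbounded $n_p$: Theorems A and B

What changes if $(n_p)$ is unbounded? Each $n_p$ is still finite, but infinitely many $h_i$ are needed. The question, which comes from the paper "A Class of Abelian Groups Defined by Continuous Cross Sections in the Bohr Topology", is whether $\prod_p\mathbf Z_p^{n_p}$ is a ccs-group for every sequence $(n_p)$ of natural numbers, unbounded ones included. The answer is no, and every unbounded sequence gives a counterexample. For a finite abelian group $F$ let $\operatorname{rk}F$ be the minimal number of generators; for instance $\operatorname{rk}\mathbf Z/6=1$ and $\operatorname{rk}\mathbf F_p^n=n$.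

**Theorem A.** Let $\varphi:D\to X$ be a homomorphism of abelian groups with $D$ torsion-free. Let $\mathcal F$ be a nonempty family of finite subgroups of $X$ and $S=\bigcup\mathcal F$. Suppose $\Gamma:S\to D$ satisfies $\varphi\circ\Gamma=\mathrm{id}_S$ and is continuous at $0$ as a map from $S$ (with the topology induced from $X^\#$) to $D^\#$. Then $\sup_{F\in\mathcal F}\operatorname{rk}F<\infty$.

**Theorem B.**

1. $\prod_p\mathbf Z_p^{n_p}$ is ccs if and only if $(n_p)$ is bounded. If $(n_p)$ is unbounded, no cross section $\Gamma:D/H\to D$, where $H=\prod_p\mathbf Z_p^{n_p}$, is continuous at even a single point.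
2. If $H$ is any ccs-group with torsion subgroup $t(H)$, then $\sup_p\dim_{\mathbf F_p}H/(t(H)+pH)<\infty$.
3. If $H$ is torsion-free and there are $h_1,\dots,h_N\in H$ whose images generate $H/pH$ for every prime $p$, then $H$ is ccs.
4. A torsion-free algebraically compact group $H$ is ccs if and only if $\sup_p\dim_{\mathbf F_p}H/pH<\infty$.

Part 3 is Proposition 2, and half of part 1 is Corollary 3. In Theorem A one cannot drop the hypothesis that $D$ is torsion-free: for $D=X=\bigoplus_{i\ge1}\mathbf F_2$ and $\varphi=\Gamma=\mathrm{id}$, everything is continuous and the finite subgroups have unbounded rank.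

## 4. The coordinatewise section and its Fourier coefficients

The natural attempt for unbounded $(n_p)$ is to keep the construction of Section 2 and use infinitely many coordinates. We shall see exactly why it fails, by means of a lemma that we need again later.

For a finite abelian group $F$ write $\mathbb E_{x\in F}=|F|^{-1}\sum_{x\in F}$ and, for $f:F\to\mathbf C$ and $\psi\in\hat F$, put $\hat f(\psi)=\mathbb E_{x\in F}f(x)e(-\psi(x))$. Recall that $|\hat F|=|F|$ and that $\mathbb E_{x\in F}\,e(\psi(x))$ is $1$ if $\psi=0$ and $0$ otherwise, while $\sum_{\psi\in\hat F}e(\psi(x))$ is $|F|$ if $x=0$ and $0$ otherwise.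

**Lemma 4.** Let $F$ be a finite abelian group, $k\ge2$ an integer, $\psi_1,\dots,\psi_k\in\hat F$, and $u:F\to\mathbf T$ a function such that
$$x\in F,\ \|\psi_i(x)\|<1/k\ (1\le i\le k)\ \Longrightarrow\ \|u(x)\|\le1/6 . \tag{4.1}$$
Then $f(x)=e(u(x))$ satisfies $\max_{\psi\in\hat F}|\hat f(\psi)|\ge\kappa$, where $\kappa:=\frac12k^{-k}$.

The bound involves only $k$; the size and the rank of $F$ do not enter.

*Proof.* We test $f$ against a weight that lives where (4.1) applies and is a convex combination of characters.

**Step 1. A weight on the circle.** Let $\Delta(t)=\max(0,1-k\|t\|)$ on $\mathbf T$ and $I=[-\frac1{2k},\frac1{2k}]$. As $k\ge2$, the convolution does not wrap around the circle, and $(1_I*1_I)(t)=\max(0,\frac1k-\|t\|)$, so $\Delta=k\,(1_I*1_I)$. Since $1_I$ is real and even, its Fourier coefficients are real, and those of $\Delta$ are $c_b=k|\widehat{1_I}(b)|^2\ge0$ for $b\in\mathbf Z$. Here $c_0=k\cdot k^{-2}=\frac1k$, and by Parseval $\sum_bc_b=k\|1_I\|_2^2=1$. The Fourier series converges absolutely and $\Delta$ is continuous, so $\Delta(t)=\sum_bc_be(bt)$ for every $t$.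

**Step 2. A weight on $F$.** Put $g(x)=\prod_{i=1}^k\Delta(\psi_i(x))$. Expanding the product,
$$g(x)=\sum_{b\in\mathbf Z^k}c_{b_1}\cdots c_{b_k}\,e\big((b_1\psi_1+\dots+b_k\psi_k)(x)\big)=\sum_{\psi\in\hat F}g_\psi\,e(\psi(x)),$$
where $g_\psi\ge0$ collects the terms with $b_1\psi_1+\dots+b_k\psi_k=\psi$. Then $\sum_\psi g_\psi=g(0)=1$, and $\mathbb E_{x\in F}\,g(x)=g_0\ge c_0^k=k^{-k}$ because the term $b=0$ contributes $c_0^k$ to $g_0$.

**Step 3. Comparison.** We have $g\ge0$, and $g(x)\ne0$ forces $\|\psi_i(x)\|<1/k$ for all $i$, hence $\|u(x)\|\le\frac16$ and $\operatorname{Re}f(x)\ge\cos(\pi/3)=\frac12$. Therefore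
$$\tfrac12k^{-k}\le\operatorname{Re}\,\mathbb E_{x\in F}\,g(x)f(x)\le\Big|\sum_\psi g_\psi\,\hat f(-\psi)\Big|\le\max_\psi|\hat f(\psi)|,$$
the last inequality because the $g_\psi$ are nonnegative with sum $1$. $\square$

**The attempt.** Let $(n_p)$ be unbounded, $H=\prod_p\mathbf Z_p^{n_p}$, and define $h_i$ for all $i\ge1$ as in Corollary 3. Let $j:\bigoplus_{i\ge1}\mathbf Q\to D$ send $e_i$ to $h_i$, with induced map $\bar j:\bigoplus_{i\ge1}\mathbf Q/\mathbf Z\to X$, and let $I_p=\{1,\dots,n_p\}$. Step 2 of Proposition 2 works unchanged and gives a homomorphism $\iota:X\to\bigoplus_{i\ge1}\mathbf Q/\mathbf Z$ with $\bar j\iota=\mathrm{id}_X$. Since $\sigma(0)=0$, applying $\sigma$ in each coordinate defines a map $\sigma^{(\infty)}:\bigoplus_{i\ge1}\mathbf Q/\mathbf Z\to\bigoplus_{i\ge1}\mathbf Q$, and $\Gamma=j\circ\sigma^{(\infty)}\circ\iota$ is a cross section. What is lost is the continuity of $\sigma^{(\infty)}$, which rested on the product being finite. This loss is real.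

**Proposition 5.** This $\Gamma$ is not continuous at $0$.

*Proof.* The $h_i$ are linearly independent. Indeed, in a relation $\sum_{i\le r}m_ih_i=0$ with integers $m_i$, look at the $p$-component for some $p$ with $n_p\ge r$; it shows that all $m_i=0$. So $j$ is injective, and the character $\sum q_ih_i\mapsto\frac12\sum q_i+\mathbf Z$ of its image extends to a character $\chi$ of $D$.

Suppose $\Gamma$ is continuous at $0$, where $\Gamma(0)=0$. There are $\psi_1,\dots,\psi_m\in\hat X$ with $m\ge1$, and $\delta>0$, such that $\|\psi_i(x)\|<\delta$ for all $i$ implies $\|\chi\Gamma(x)\|<\frac16$. Take an integer $k\ge\max(2,m,1/\delta)$, and repeat characters to have $k$ of them. Restricting to $F=X[p]$, Lemma 4 with $u=\chi\circ\Gamma$ gives, *for every $p$ with the same $k$*, a Fourier coefficient of $f=e(\chi\circ\Gamma)$ on $X[p]$ of absolute value at least $\frac12k^{-k}$.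

But these coefficients can be computed. The group $X[p]$ is $\mathbf F_p^{n_p}$, with $b=(b_i)$ corresponding to $\sum_{i\le n_p}\bar j(b_ie_i/p)$; its characters are $b\mapsto\sum c_ib_i/p$; and $f(b)=\prod_ie(\frac12\sigma(b_i/p))$. So $\hat f$ is a product of $n_p$ factors of the form
$$\frac1p\sum_{b\in\mathbf Z/p}e\big(\tfrac12\sigma(b/p)-cb/p\big)=\frac1p\sum_{\tilde b}e\big(\tilde b(\tfrac12-c)/p\big),$$
where $\tilde b=p\,\sigma(b/p)$ runs over the integers in $(-ap,(1-a)p)$, which are $p$ consecutive integers. This is a geometric sum with ratio $\omega=e((\frac12-c)/p)\ne1$ and $\omega^p=e(\frac12-c)=-1$, so its absolute value is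
$$\frac{|\omega^p-1|}{p\,|\omega-1|}=\frac1{p\,|\sin(\pi(2c-1)/2p)|}\le\frac1{p\sin(\pi/2p)}\le\frac1{\sqrt2}.$$
The first inequality holds because the odd integer $2c-1$ can be reduced modulo $2p$ to an odd integer of absolute value between $1$ and $p$. The second holds because $\sin$ is concave on $[0,\frac\pi4]$, so that $\sin v\ge\frac{2\sqrt2}\pi v$ there, and $\pi/2p\le\pi/4$. Hence $\frac12k^{-k}\le2^{-n_p/2}$ for all $p$, which contradicts the unboundedness of $(n_p)$. $\square$

This argument used that $f$ is a product. An arbitrary $\Gamma$ picks representatives with no such structure, and then a single character $\chi$ of $D$ proves nothing by itself: Lemma 4 only says that $e(\chi\circ\Gamma)$ has a large Fourier coefficient, which is no contradiction (take $\chi=0$). We must use many $\chi$ at once. There is also the difficulty that $k$ comes from continuity and therefore depends on $\chi$.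

## 5. Haar measure on $\hat D$ and additive quadruples of $\Gamma(F)$

The way forward is to turn large Fourier coefficients into *equations in $D$*. The fourth moment $\sum_\psi|\hat f(\psi)|^4$ of $f=e(\chi\circ\Gamma)$ is a sum of terms $e(\chi(d))$, where $d$ is a signed sum of four values of $\Gamma$. Averaging $e(\chi(d))$ over all $\chi\in\hat D$ detects exactly whether $d=0$. So if the fourth moment is large for a fixed proportion of the $\chi$, then $\Gamma$ preserves a fixed proportion of the relations $x_1+x_2=x_3+x_4$.

**Definition.** An *additive quadruple* of a finite subset $Y$ of an abelian group is a $(y_1,y_2,y_3,y_4)\in Y^4$ with $y_1+y_2=y_3+y_4$.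

There are at most $|Y|^3$ of them, since three entries determine the fourth. A finite subgroup attains $|Y|^3$. The set $\{1,2,4,\dots,2^{n-1}\}\subset\mathbf Z$ has only the $2n^2-n$ trivial ones with $\{y_1,y_2\}=\{y_3,y_4\}$, by uniqueness of binary expansions. In between, $\{0,1\}\subset\mathbf Z$ has $1+4+1=6$, so the cube $\{0,1\}^n\subset\mathbf Z^n$ has $6^n=(\frac34)^n\,|Y|^3$. For $\mathbf F_2^n$, lifted coordinate by coordinate to $\frac12\{0,1\}^n$, the proportion of preserved relations therefore tends to $0$ as the rank $n$ grows.

**The setting.** Let $D,X,\varphi,\mathcal F,S,\Gamma$ be as in Theorem A. As $\mathcal F$ is nonempty, $0\in S$. Since $\varphi(\Gamma(0))=0$, we may replace $\Gamma$ by $\Gamma-\Gamma(0)$, which is still a section over $S$ and still continuous at $0$. So assume $\Gamma(0)=0$.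

The group $\hat D$, with the topology of pointwise convergence, is a closed subgroup of $\mathbf T^D$, hence compact. Let $\mu$ be its Haar measure with $\mu(\hat D)=1$. Then
$$\int_{\hat D}e(\chi(d))\,d\mu(\chi)=\begin{cases}1,&d=0,\\0,&d\neq0.\end{cases} \tag{5.1}$$
Indeed, for $d\ne0$ choose $\chi_0$ with $\chi_0(d)\ne0$; by invariance the integral equals $e(\chi_0(d))\ne1$ times itself, so it is $0$.

**Step 1. One $k$ for half of all characters.** The purpose is to remove the dependence of $k$ on $\chi$. For an integer $k\ge2$ let $M_k$ be the set of $\chi\in\hat D$ such that for every $F\in\mathcal F$ there are $\psi_1,\dots,\psi_k\in\hat F$ with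
$$x\in F,\ \|\psi_i(x)\|<1/k\ (1\le i\le k)\ \Longrightarrow\ \|\chi(\Gamma(x))\|\le1/6. \tag{5.2}$$
The $\psi_i$ may depend on $F$, but the number $k$ does not.

*$M_k$ is closed.* Fix $F$. There are finitely many tuples $(\psi_1,\dots,\psi_k)$. For a given tuple, (5.2) says that $\|\chi(\Gamma(x))\|\le\frac16$ for certain finitely many $x$, which is a closed condition on $\chi$. A finite union of closed sets is closed, and $M_k$ is the intersection of these unions over $F\in\mathcal F$.

*$M_k\subseteq M_{k+1}$.* Repeat one of the $\psi_i$; the condition $\|\psi_i(x)\|<\frac1{k+1}$ is stronger than $\|\psi_i(x)\|<\frac1k$.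

*$\bigcup_kM_k=\hat D$.* Let $\chi\in\hat D$. The map $\chi\circ\Gamma$ is continuous at $0$ on $S$ with value $0$. So there are $\psi_1,\dots,\psi_m\in\hat X$ with $m\ge1$, and $\delta>0$, such that $x\in S$ and $\|\psi_i(x)\|<\delta$ for all $i$ imply $\|\chi(\Gamma(x))\|<\frac16$. Take an integer $k\ge\max(2,m,1/\delta)$, restrict the $\psi_i$ to each $F$, and repeat characters if $m<k$. This gives (5.2) for every $F$, so $\chi\in M_k$.

The $M_k$ are closed sets increasing to $\hat D$, so $\mu(M_k)\to1$. From now on fix $k$ with $\mu(M_k)\ge\frac12$, and let $\kappa=\frac12k^{-k}$.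

**Step 2. Large Fourier coefficients.** For $F\in\mathcal F$ and $\chi\in M_k$ put $f_\chi(x)=e(\chi(\Gamma(x)))$ for $x\in F$. Condition (5.2) is (4.1) for $u=\chi\circ\Gamma$ on $F$, so Lemma 4 gives
$$\max_{\psi\in\hat F}|\hat f_\chi(\psi)|\ge\kappa\qquad(\chi\in M_k,\ F\in\mathcal F). \tag{5.3}$$

**Step 3. Many additive quadruples.** Now we average over $\chi$. Fix $F\in\mathcal F$ and put $Y=\Gamma(F)$. Since $\varphi\Gamma=\mathrm{id}$, the map $\Gamma$ is injective and $|Y|=|F|$. For every $\chi\in\hat D$, expand the fourth power and sum over $\psi$: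
$$\sum_{\psi}|\hat f_\chi(\psi)|^4=|F|^{-4}\sum_{x_1,x_2,x_3,x_4\in F}f_\chi(x_1)f_\chi(x_2)\overline{f_\chi(x_3)f_\chi(x_4)}\sum_{\psi\in\hat F}e\big(-\psi(x_1+x_2-x_3-x_4)\big).$$
The inner sum is $|F|$ if $x_1+x_2=x_3+x_4$ and $0$ otherwise. Hence
$$\sum_{\psi}|\hat f_\chi(\psi)|^4=|F|^{-3}\sum_{x_1+x_2=x_3+x_4}e\big(\chi(\Gamma(x_1)+\Gamma(x_2)-\Gamma(x_3)-\Gamma(x_4))\big). \tag{5.4}$$
As a function of $\chi$ this is continuous and nonnegative, and by (5.3) it is at least $\kappa^4$ on $M_k$. So its integral over $\hat D$ is at least $\kappa^4\mu(M_k)\ge\frac12\kappa^4$. Integrating the right side with (5.1), we get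
$$\#\big\{(x_i)\in F^4:\ x_1+x_2=x_3+x_4,\ \Gamma(x_1)+\Gamma(x_2)=\Gamma(x_3)+\Gamma(x_4)\big\}\ \ge\ \eta\,|F|^3,\qquad\eta:=\tfrac12\kappa^4. \tag{5.5}$$
So $Y=\Gamma(F)$ has at least $\eta|Y|^3$ additive quadruples, with $\eta$ depending only on $k$ and not on $F$.

Torsion-freeness of $D$ has not been used yet. It enters now.

## 6. Small sumsets in $\mathbf Z^m$ and the end of the proof of Theorem A

We quote two theorems of additive combinatorics.

**Theorem (Balog–Szemerédi–Gowers).** For every $\eta>0$ there are $c,C>0$ such that, if $Y$ is a finite nonempty subset of an abelian group with at least $\eta|Y|^3$ additive quadruples, then there is $Y'\subseteq Y$ with $|Y'|\ge c|Y|$ and $|Y'-Y'|\le C|Y'|$.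

See Gowers, GAFA 8 (1998) 529–551 and GAFA 11 (2001) 465–588, and Tao–Vu, *Additive Combinatorics*, §2.5.

**Theorem (Plünnecke–Ruzsa).** If $|A+B|\le K|A|$, then $|B+B|\le K^2|A|$, for finite nonempty subsets $A,B$ of an abelian group.

This is in Tao–Vu, Cor. 6.27. With $A=Y'$ and $B=-Y'$ it says that $|Y'-Y'|\le C|Y'|$ implies $|Y'+Y'|\le C^2|Y'|$.

The third ingredient (Tao–Vu, Lemma 5.13) is where torsion-freeness is used: in $\mathbf R^m$, a small sumset forces a small dimension. For $A=\{0,1,\dots,n-1\}$ with $n\ge2$ it reads $|A+A|\ge2n-1$, which is an equality.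

**Freiman's lemma.** If $A\subset\mathbf R^m$ is finite and nonempty, with affine span of dimension $d$, then $|A+A|\ge(d+1)|A|-\frac{d(d+1)}2$.

*Proof.* Induct on $|A|$. If $|A|=1$, then $d=0$ and both sides are $1$. Let $|A|>1$, let $v$ be a vertex of the polytope $\operatorname{conv}A$, so $v\in A$, and put $A_1=A\setminus\{v\}$. The affine span of $A_1$ has dimension $d$ or $d-1$.

*Case 1: dimension $d$.* A vertex of a $d$-dimensional polytope lies on at least $d$ edges, because the edge directions at $v$ generate a cone that, translated to $v$, contains the polytope, and so they span a $d$-dimensional space. Choose $d$ edges at $v$. The other endpoint of each is a vertex, hence in $A_1$; let $w_i\in A_1$ be the point of $A_1$ on the $i$-th edge nearest to $v$. Distinct edges at $v$ meet only in $v$, so the $d+1$ sums $2v,\,v+w_1,\dots,v+w_d$ are distinct. We show that none is in $A_1+A_1$. If $2v=a+b$ with $a,b\in A$, then $v$ is the midpoint of $a$ and $b$, and $a=b=v$ because $v$ is extreme. If $v+w_i=a+b$ with $a,b\in A_1$, then the midpoint of $a$ and $b$ lies on the $i$-th edge. An edge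 is a face, so $a$ and $b$ lie on it. Measuring distances from $v$ along the edge, $|a-v|+|b-v|=|w_i-v|$, while both terms on the left are at least $|w_i-v|>0$. This is impossible. By induction,
$$|A+A|\ge(d+1)(|A|-1)-\tfrac{d(d+1)}2+(d+1)=(d+1)|A|-\tfrac{d(d+1)}2.$$

*Case 2: dimension $d-1$.* Then $v$ is outside the affine span of $A_1$, and there is an affine function $\ell$ with $\ell=0$ on $A_1$ and $\ell(v)=1$. The sets $A_1+A_1$, $v+A_1$, $\{2v\}$ are pairwise disjoint, because the sum of the two $\ell$-values, which is determined by the sum of the two points, is $0$, $1$, $2$ on them respectively. By induction,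
$$|A+A|\ge d(|A|-1)-\tfrac{(d-1)d}2+(|A|-1)+1=(d+1)|A|-\tfrac{d(d+1)}2.\qquad\square$$

**End of the proof of Theorem A.** We continue from (5.5), for an arbitrary $F\in\mathcal F$ and $Y=\Gamma(F)$.

**Step 4. A large part of $\Gamma(F)$ has bounded dimension.** By Balog–Szemerédi–Gowers and Plünnecke–Ruzsa there are $c>0$ and $C'=C^2$, depending only on $\eta$, and a subset $Y'\subseteq Y$, with
$$|Y'|\ge c\,|F|,\qquad|Y'+Y'|\le C'|Y'|.$$
In particular $Y'$ is nonempty. As $D$ is torsion-free, the finitely generated group $\langle Y'\rangle$ is isomorphic to $\mathbf Z^m\subset\mathbf R^m$ for some $m$. Let $d$ be the dimension of the affine span of $Y'$ in $\mathbf R^m$. Then $|Y'|\ge d+1$, so $\frac{d(d+1)}2\le\frac d2|Y'|$, and Freiman's lemma gives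
$$C'|Y'|\ge(d+1)|Y'|-\tfrac{d(d+1)}2\ge\big(\tfrac d2+1\big)|Y'|,\qquad\text{so}\quad d\le2C'-2. \tag{6.1}$$

**Step 5. Back down to $F$.** The group $E=\langle Y'-Y'\rangle$ is a subgroup of $\mathbf Z^m$ whose real span has dimension $d$, so it is free of rank $d$, and $L:=\varphi(E)$ is generated by $d$ elements. Put $A'=\varphi(Y')$. Since $Y'\subseteq\Gamma(F)$, we have $A'\subseteq F$ and $|A'|=|Y'|\ge c|F|$. Thus $L=\langle A'-A'\rangle$ is a subgroup of $F$. For any $\alpha\in A'$ it contains $A'-\alpha$, so $|L|\ge c|F|$ and $[F:L]\le1/c$.

The group $F/L$ is generated by at most $\log_2(1/c)$ elements: add generators one at a time, each outside the subgroup generated so far; each addition at least doubles that subgroup. Combining generators of $L$ with lifts of generators of $F/L$, and using (6.1),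
$$\operatorname{rk}F\le d+\log_2(1/c)\le2C'-2+\log_2(1/c).$$
The right side depends only on $k$, and $F\in\mathcal F$ was arbitrary. This proves Theorem A. $\blacksquare$

## 7. Proof of Theorem B: products of $p$-adic integers and ccs-groups in general

**Torsion-free groups.** First we extract from Theorem A a necessary condition, using continuity at one point only. Let $H$ be torsion-free with divisible hull $D$ and $X=D/H$. Suppose that a cross section $\Gamma:X\to D$ is continuous at one point $x_0$. Then $\Gamma'(x)=\Gamma(x+x_0)-\Gamma(x_0)$ satisfies $\varphi\Gamma'(x)=(x+x_0)-x_0=x$, and it is continuous at $0$ because translations are Bohr homeomorphisms. Let $\mathcal F$ be the family of all finite subgroups of the groups $X[p]$, $p$ prime, and restrict $\Gamma'$ to $S=\bigcup\mathcal F$. The divisible hull $D$ is torsion-free, so Theorem A gives a common bound for $\operatorname{rk}F$, $F\in\mathcal F$. Each $F\subseteq X[p]$ is an $\mathbf F_p$-vector space of dimension $\operatorname{rk}F$, so the same bound holds for $\dim_{\mathbf F_p}X[p]$, and (2.1) yields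
$$\sup_p\dim_{\mathbf F_p}H/pH<\infty. \tag{7.1}$$

**Part 1.** For $H=\prod_p\mathbf Z_p^{n_p}$ we have $\dim_{\mathbf F_p}H/pH=n_p$ by (2.2). By (7.1), if some cross section is continuous at even a single point, then $(n_p)$ is bounded. So for unbounded $(n_p)$ no cross section is continuous at any point, and $H$ is not ccs. If $(n_p)$ is bounded, $H$ is ccs by Corollary 3.

**Part 3.** This is Proposition 2.

**Part 2.** Here $H$ may have torsion, and Theorem A does not apply directly. We show that $H/t(H)$ is ccs as well. Let $H$ be ccs with divisible hull $D$, $\varphi:D\to X=D/H$, and continuous cross section $\Gamma$. Put $D'=D/t(D)$, let $\rho:D\to D'$ be the projection, and put $H'=\rho(H)\cong H/(H\cap t(D))=H/t(H)$.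

*$D'$ is the divisible hull of $H'$.* The group $D'$ is divisible and torsion-free. The group $D'/H'$ is a quotient of the torsion group $D/H$. So each nonzero $d'\in D'$ has a multiple $nd'\in H'$ with $n\ge1$, and $nd'\ne0$.

*A homomorphism back to $X$.* Let $\varphi':D'\to D'/H'$ be the natural map and $\varepsilon:X\to D'/H'$ the surjection induced by $\rho$, so $\varepsilon\varphi=\varphi'\rho$. We have $\varepsilon(\varphi(d))=0$ if and only if $d\in H+t(D)$, that is, if and only if $\varphi(d)\in\varphi(t(D))$. So $\ker\varepsilon=\varphi(t(D))$. The group $t(D)$ is divisible: if $d\in t(D)$ and $d=ne$ with $e\in D$ and $n\ge1$, then $e$ is torsion. So its image $\varphi(t(D))$ is divisible and $X=\varphi(t(D))\oplus X'$ for some $X'$. Then $\varepsilon$ maps $X'$ isomorphically onto $D'/H'$, and the inverse is a homomorphism $\lambda:D'/H'\to X'\subseteq X$ with $\varepsilon\lambda=\mathrm{id}$.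

*The cross section.* The map $\rho\circ\Gamma\circ\lambda:D'/H'\to D'$ is Bohr continuous, since $\rho$ and $\lambda$ are homomorphisms, and $\varphi'\rho\Gamma\lambda=\varepsilon\varphi\Gamma\lambda=\varepsilon\lambda=\mathrm{id}$. So $H'$ is a torsion-free ccs-group, and (7.1) holds for it. Since $H'/pH'\cong H/(t(H)+pH)$, part 2 follows.

**Part 4.** Recall that a group is *algebraically compact* if it is a direct summand of every abelian group that contains it as a pure subgroup ($H\subseteq G$ is pure if $nG\cap H=nH$ for all $n$). We use the structure theorem in Fuchs, *Infinite Abelian Groups* I, §40. It says that a reduced torsion-free algebraically compact group $R$ is isomorphic to $\prod_pR_p$, where $R_p$ is the $p$-adic completion of a free $\mathbf Z_p$-module of rank $\dim_{\mathbf F_p}R_p/pR_p$. For example, $\mathbf Z$ is not algebraically compact: since $\dim_{\mathbf F_p}\mathbf Z/p\mathbf Z=1$ for all $p$, it would have to be the uncountable group $\prod_p\mathbf Z_p$.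

*Necessity* is (7.1), as $H$ is torsion-free.

*Sufficiency.* Let $H$ be torsion-free and algebraically compact with $n_p:=\dim_{\mathbf F_p}H/pH$ bounded. Write $H=E\oplus R$ with $E$ divisible and $R$ reduced. The summand $R$ is again algebraically compact and torsion-free, so $R\cong\prod_pR_p$ as above. Since $E=pE$, and $p$ is invertible on the $\mathbf Z_q$-module $R_q$ for $q\neq p$, we get $H/pH\cong R/pR\cong R_p/pR_p$. So $R_p$ is the $p$-adic completion of a free $\mathbf Z_p$-module of finite rank $n_p$. Such a module is already complete, and $R_p\cong\mathbf Z_p^{n_p}$. By part 1, $R\cong\prod_p\mathbf Z_p^{n_p}$ is ccs.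

It remains to add $E$. Let $D(R)$ be the divisible hull of $R$. The divisible hull of $H$ is $D(H)=E\oplus D(R)$, and the inclusion of $D(R)$ induces an isomorphism $D(R)/R\cong D(H)/H$. Under this identification, a continuous cross section $D(R)/R\to D(R)$ followed by the inclusion $D(R)\hookrightarrow D(H)$, which is a homomorphism and hence Bohr continuous, is a continuous cross section for $H$. So $H$ is ccs. $\blacksquare$
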